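
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The minimal norm of the Castelnuovo--Weil lattice of a hyperelliptic curve}


\begin{abstract}
Let $C$ be a hyperelliptic curve of genus $g\ge 2$ over an algebraically closed field of any characteristic, and let $J$ be its Jacobian. We prove that every nonzero $\alpha\in\operatorname{End}(J)$ satisfies $\sigma(\alpha\alpha')\ge 2g$, where $\alpha'$ is the Rosati adjoint and $\sigma$ is the trace on the Tate module. Equality holds exactly for the endomorphisms induced by automorphisms of $C$. More generally, we prove a lower bound for $\sigma(\lambda'\lambda)$ when $\lambda$ is a nonzero homomorphism between the Jacobians of two curves of genera $g$ and $h$, each elliptic or hyperelliptic. We determine when equality holds, and show that it occurs for suitable curves whenever $h+1$ divides $g+1$. The method is to intersect a correspondence with its mirror images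 under the two hyperelliptic involutions.
\end{abstract}

\section{The question and the answer}

Throughout, $k$ is an algebraically closed field, and a \emph{curve} is a smooth projective irreducible curve over $k$. Let $C$ be a curve of genus $g\ge2$ with Jacobian $J$. The ring $\operatorname{End}(J)$ carries the Rosati involution $\alpha\mapsto\alpha'$ of the canonical principal polarization and the trace $\sigma$ of its representation on the Tate module $T_\ell(J)$, $\ell\ne\operatorname{char}k$. In the language of correspondences on $C\times C$, the involution is transposition. With the form $(\alpha,\beta)\mapsto\sigma(\alpha\beta')$, the ring $\operatorname{End}(J)$ is the \emph{Castelnuovo--Weil lattice} of $C$. By the Castelnuovo--Weil theorem $\sigma(\alpha\alpha')$ is a positive integer for every $\alpha\ne0$, so the \emph{minimal norm}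
\[
\mu(C)=\min\{\sigma(\alpha\alpha') : 0\ne\alpha\in\operatorname{End}(J)\}
\]
is defined. Since $T_\ell(J)$ has rank $2g$, the identity has norm $2g$, and $\mu(C)\le 2g$.

When $\operatorname{End}(J)=\mathbb Z$ the form is $2g\,x^2$ and $\mu(C)=2g$. More generally, \emph{isogenies never have norm below $2g$, on any curve}. Indeed, if $\alpha$ is an isogeny, the $2g$ eigenvalues of $\alpha\alpha'$ on $T_\ell(J)$ are real and nonnegative because the Rosati involution is positive; their product is $\deg(\alpha\alpha')\ge1$, so by the inequality of arithmetic and geometric means their sum is at least $2g$.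

Endomorphisms that are not isogenies can be shorter. Let $f:C\to E$ be a morphism of degree $d$ to an elliptic curve, and put $\alpha=f^*f_*$. The maps $f_*$ and $f^*$ are adjoint, so $\alpha'=\alpha$, and $f_*f^*=d$. Hence $\alpha\alpha'=d\,\alpha$ and $\sigma(\alpha)=\sigma(f_*f^*)=2d$, so
\begin{equation}\label{eq:elliptic}
\sigma(\alpha\alpha')=2d^2 .
\end{equation}
For $d=2$ the norm is $8$, which is less than $2g$ as soon as $g\ge5$. If $\operatorname{char}k\ne2$ such curves exist in every genus $g\ge5$: take a line bundle $M$ of degree $g-1$ on $E$ and the double cover of $E$ branched along a reduced divisor in $|M^{2}|$. Thus the equality $\mu(C)=2g$ does not hold for all curves.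

In this example $\alpha=1+\varepsilon_*$, where $\varepsilon$ is the involution of $C$ over $E$. For the involution $\iota$ of a hyperelliptic curve over $\mathbb P^1$ the same construction gives nothing, because $1+\iota_*=0$. This suggests that the answer may be different for hyperelliptic curves. The following question is posed in \cite{CW}: \emph{does $\mu(C)=2g$ hold for every hyperelliptic curve $C$ of genus $g$?} We prove that it does.

\begin{theorem}\label{thm:A}
If $C$ is a hyperelliptic curve of genus $g\ge2$ over an algebraically closed field of any characteristic, then $\mu(C)=2g$.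
\end{theorem}

The method works for two different curves, and there it also gives the equality case. Call a curve of genus at least $1$ \emph{two-sheeted} if it is equipped with a separable morphism $\pi$ of degree $2$ to $\mathbb P^1$. These are the elliptic and the hyperelliptic curves. (Separability is automatic, as a purely inseparable morphism of degree $2$ to $\mathbb P^1$ is Frobenius and would force the curve to be $\mathbb P^1$.) For $\lambda\in\operatorname{Hom}(J_1,J_2)$, where $J_i=\operatorname{Jac}(C_i)$, let $\lambda':J_2\to J_1$ be the adjoint with respect to the canonical polarizations.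

\begin{theorem}\label{thm:B}
Let $C_1,C_2$ be two-sheeted curves of genera $g,h\ge1$, and let $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$. Then
\begin{equation}\label{eq:B}
\sigma(\lambda'\lambda)\ \ge\ \frac{2h(g+1)}{h+1}.
\end{equation}
Equality holds if and only if $\lambda=f_*$ for a morphism $f:C_1\to C_2$ of degree $\frac{g+1}{h+1}$. For all $h,d\ge1$, equality occurs for some $C_1,C_2,\lambda$ with $g+1=d(h+1)$.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $C$ be hyperelliptic of genus $g\ge2$. The minimal vectors of its Castelnuovo--Weil lattice are exactly the classes $\varphi_*$ with $\varphi\in\operatorname{Aut}(C)$, and these are pairwise distinct; so there are exactly $|\operatorname{Aut}(C)|$ of them. Every other nonzero $\alpha$, in particular every nonzero $\alpha$ that is not an isogeny, has $\sigma(\alpha\alpha')\ge2g+2$.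
\end{corollary}

For instance, the minimal vector $-\mathrm{id}$ is $\iota_*$.

The idea is this. Represent $\lambda$ by an effective divisor $D$ on the surface $C_1\times C_2$. The involution of either curve acts as $-1$ on its Jacobian, so the mirror image of $D$ under the corresponding reflection of the surface represents $-\lambda$. This determines the intersection number of $D$ with its mirror image in terms of $\sigma(\lambda'\lambda)$. On the other hand, the two divisors meet wherever $D$ crosses the fixed locus of the reflection. If $D$ has the least possible degree over $C_1$, it has no component in common with its mirror images, and these crossings bound the intersection number from below. Comparing the two numbers for both reflections gives two lower bounds for $\sigma(\lambda'\lambda)$, and together they suffice.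

\section{Correspondences and reflections}\label{sec:corr}

Let $C_1,C_2$ be curves of genera $g,h\geq 1$, and let $X=C_1\times C_2$, with projections $\mathrm{pr}_1,\mathrm{pr}_2$. Let
\[
F=\{x\}\times C_2,\qquad F'=C_1\times\{y\},\qquad F^2=F'^2=0,\quad F\cdot F'=1 .
\]
We write $\sim$ and $\equiv$ for linear and numerical equivalence. For a divisor $D$ on $X$ put
\[
s(D)=D\cdot F,\qquad m(D)=D\cdot F'.
\]
By a \emph{fiber} we mean a curve of the form $\{x\}\times C_2$ or $C_1\times\{y\}$. An effective $D$ without fiber components is a multivalued map from $C_1$ to $C_2$ with $s(D)$ values, or sheets, over each point. The graph $\Gamma_f$ of a nonconstant morphism $f$ has $s=1$ and $m=\deg f$. The divisor $D$ induces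
\[
\lambda_D\in\operatorname{Hom}(J_1,J_2),\qquad \Bigl[\sum n_ix_i\Bigr]\longmapsto\sum n_i\bigl[D|_{\{x_i\}\times C_2}\bigr],
\]
where $D|$ means the restriction of the line bundle $\mathcal O_X(D)$. In particular $\lambda_{\Gamma_f}=f_*$.

\medskip\noindent
\textbf{(F1)} The map $D\mapsto\lambda_D$ gives an exact sequence (see \cite[\S6]{Milne})
\[
0\to\mathrm{pr}_1^*\operatorname{Pic}C_1\oplus\mathrm{pr}_2^*\operatorname{Pic}C_2\to\operatorname{Pic}X\to\operatorname{Hom}(J_1,J_2)\to0 .
\]
If $\lambda_D=0$, then $D\sim\mathrm{pr}_1^*A+\mathrm{pr}_2^*B$ with $\deg A=m(D)$ and $\deg B=s(D)$, so that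
\begin{equation}\label{eq:num}
\lambda_D=0\quad\Longrightarrow\quad D\equiv m(D)\,F+s(D)\,F'.
\end{equation}
The group $\operatorname{Hom}(J_1,J_2)$ is torsion-free: if $N\lambda=\lambda\circ[N]=0$ with $N\ne0$, then $\lambda=0$ because $[N]$ is surjective.

\medskip\noindent
\textbf{(F2)} For $\lambda\in \operatorname{Hom}(J_1,J_2)$ put $n(\lambda)=\frac12\sigma(\lambda'\lambda)$. With $s=s(D)$, $m=m(D)$,
\begin{equation}\label{eq:F2}
D^2=2sm-2n(\lambda_D).
\end{equation}
This is due to Weil \cite{Weil}; see also \cite[\S16.1]{Fulton}. It is proved as follows. The adjoint $\lambda_D'$ is induced by the transpose ${}^tD$. The composite correspondence $E={}^tD\circ D$ on $C_1\times C_1$ induces $\lambda_D'\lambda_D$ and has both degrees equal to $sm$. The projection formula on $C_1\times C_2\times C_1$ gives $E\cdot\Delta=D\cdot D$. The Lefschetz--Weil formula $E\cdot\Delta=\deg_1E+\deg_2E-\sigma(E)$, where $\sigma(E)=\sigma(\lambda_D'\lambda_D)$, now gives \eqref{eq:F2}.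

\medskip
Three consequences will be used.
First, $n(\lambda)$ is an integer: by (F1) $\lambda=\lambda_D$ for some $D$, by adjunction $D^2+D\cdot K_X$ is even, and
\begin{equation}\label{eq:K}
K_X\equiv(2g-2)F+(2h-2)F'
\end{equation}
shows that $D\cdot K_X$ is even. Second, $n(\mathrm{id})=g$ when $C_1=C_2$. Third, for a nonconstant morphism $f:C_1\to C_2$ of degree $m$ we have $(f_*)'=f^*$ and $f_*f^*=m$, so $\sigma(f^*f_*)=\sigma(f_*f^*)=2hm$, and \eqref{eq:F2} gives
\begin{equation}\label{eq:graph}
n(f_*)=hm,\qquad \Gamma_f^2=-(2h-2)m .
\end{equation}

\subsection*{Reflections}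

From now on $C_1,C_2$ are two-sheeted with maps $\pi_i:C_i\to\mathbb P^1$. Let $\iota_i$ be the nontrivial automorphism of $C_i$ over $\mathbb P^1$. All divisors $x+\iota_ix$ are fibers of $\pi_i$, hence linearly equivalent, so $\iota_i$ acts as $-1$ on $J_i$. Consider the reflections of $X$
\[
\tau_1=\iota_1\times1,\qquad\tau_2=1\times\iota_2 .
\]
The divisor $\tau_2^*D$ restricts on $\{x\}\times C_2$ to $\iota_2^*(D|_{\{x\}\times C_2})$, and $\tau_1^*D$ restricts to $D|_{\{\iota_1x\}\times C_2}$. So $\lambda_{\tau_2^*D}=\iota_2^*\circ\lambda_D$ and $\lambda_{\tau_1^*D}=\lambda_D\circ\iota_{1*}$, that is,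
\begin{equation}\label{eq:sign}
\lambda_{\tau_i^*D}=-\lambda_D\qquad(i=1,2).
\end{equation}

\begin{lemma}[Reflection formula]\label{lem:reflection}
For every divisor $D$ on $X$ and $i=1,2$,
\[
D\cdot\tau_i^*D=2n(\lambda_D)+2\,s(D)\,m(D).
\]
\end{lemma}

\begin{proof}
Write $s=s(D)$, $m=m(D)$. By \eqref{eq:sign} the divisor $D+\tau_i^*D$ induces $0$. As $\tau_i$ preserves the numerical classes of $F$ and $F'$, it has invariants $2s$ and $2m$. So $D+\tau_i^*D\equiv2mF+2sF'$ by \eqref{eq:num}, whence $D\cdot(D+\tau_i^*D)=4sm$. Subtract \eqref{eq:F2}.
\end{proof}

The formula also counts fixed points of $\iota$ in every characteristic. Let $C$ be two-sheeted of genus $g$ with involution $\iota$, and for $y\in C$ let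
\[
e_y=(\Delta\cdot\Gamma_\iota)_{(y,y)}
\]
be the local intersection number on $C\times C$. It is positive exactly when $\iota y=y$.

\begin{lemma}\label{lem:fixed}
$\sum_{y\in C}e_y=2g+2$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:reflection} on $C\times C$ to $D=\Delta$, for which $s=m=1$ and $n=g$. Since $\tau_2^*\Delta=\Gamma_\iota\ne\Delta$, the sum is $\Delta\cdot\Gamma_\iota=2g+2$.
\end{proof}

If $\operatorname{char}k\ne2$, Riemann--Hurwitz gives $2g+2$ fixed points, so all their multiplicities $e_y$ are $1$. If $\operatorname{char}k=2$ there can be fewer. On the smooth projective model of $y^2+y=x^{2g+1}$ the involution $y\mapsto y+1$ fixes only the point at infinity, whose multiplicity is therefore $2g+2$.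

\section{The smallest case: the graph of a morphism}\label{sec:graph}

Before the general proof, we carry out the argument for $\lambda=f_*$, where $f:C_1\to C_2$ is a morphism of degree $m\ge1$ and $\operatorname{char}k\ne2$. Here $D=\Gamma_f$, $s=1$, and $n=hm$ by \eqref{eq:graph}. The reflection formula reads $D\cdot\tau_i^*D=2hm+2m=(2h+2)m$ for both $i$.

\emph{Reflection in $C_2$.} The divisor $\tau_2^*\Gamma_f$ is the graph of $\iota_2f$. It meets $\Gamma_f$ over the points $x$ for which $f(x)$ is one of the $2h+2$ fixed points of $\iota_2$. There are $m$ such $x$ over each fixed point, counted with multiplicity, in agreement with the formula. We learn nothing new.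

\emph{Reflection in $C_1$.} The divisor $\tau_1^*\Gamma_f$ is the graph of $f\iota_1$. It differs from $\Gamma_f$, since $f\iota_1=f$ would give $-f_*=f_*$, so $f_*=0$, contrary to $n=hm\ne0$. The two graphs meet over each of the $2g+2$ fixed points of $\iota_1$. Hence $(2h+2)m\ge2g+2$, that is,
\begin{equation}\label{eq:deg}
\deg f\ \ge\ \frac{g+1}{h+1}.
\end{equation}

So a hyperelliptic curve (still with $\operatorname{char}k\ne2$) has no morphism of degree less than $\frac{g+1}2$ to an elliptic curve, and for such a curve the vector in \eqref{eq:elliptic} has norm $2d^2\ge\frac{(g+1)^2}2\ge2g$. Equality in \eqref{eq:deg} does occur: $(x,y)\mapsto(x^2,y)$ maps $y^2=x^8+1$, of genus $3$, to $y^2=u^4+1$, of genus $1$, with degree $2=\frac{3+1}{1+1}$.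

A general $\lambda$ is induced by a correspondence $D$ with $s$ sheets, and three things must be arranged. First, to count intersections we need $D$ effective, without a component in common with $\tau_i^*D$. Second, the intersections on the fixed locus must be counted with the multiplicities $e_y$, also in characteristic $2$. Third, $s$ must be small: with $s$ sheets the reflection in $C_2$ will give $2n+2sm\ge(2h+2)m$, or $n\ge m(h+1-s)$, which says nothing for $s>h$. The second point is settled in the next section. The other two are settled together in Section~\ref{sec:few}, by choosing $D$ effective with as few sheets as possible.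

\section{Intersections forced on the fixed locus}\label{sec:local}

At a fixed point $y_0$ of $\iota_2$, a function on $X$ and its reflection agree along $C_1\times\{y_0\}$. The next lemma says that they agree there to order $e_{y_0}$.

\begin{lemma}\label{lem:order}
Let $y_0\in C_2$ with $\iota_2y_0=y_0$, let $t$ be a uniformizer of $C_2$ at $y_0$, and put $e=e_{y_0}$. Let $p=(x_0,y_0)\in X$ and $R=\mathcal O_{X,p}$, and regard $t$ as an element of $R$ by pullback. Then $\tau_2^*f-f\in t^eR$ for all $f\in R$.
\end{lemma}

\begin{proof}
On $Y=C_1\times C_2\times C_2$ let $q=(x_0,y_0,y_0)$, and consider the germs $f_{12}=f(x,y)$ and $f_{13}=f(x,y')$ in $\mathcal O_{Y,q}$. Their difference vanishes on the integral divisor $C_1\times\Delta$. Let $\delta$ be a local equation of $\Delta$ at $(y_0,y_0)$; pulled back to $Y$, it is a local equation of $C_1\times\Delta$ at $q$. So $f_{12}-f_{13}=v\delta$ with $v\in\mathcal O_{Y,q}$. Now pull back by $j:X\to Y$, $(x,y)\mapsto(x,y,\iota_2y)$, which sends $p$ to $q$: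
\[
f-\tau_2^*f=j^*v\cdot j^*\delta .
\]
Here $j^*\delta$ is the function $y\mapsto\delta(y,\iota_2y)$, the restriction of $\delta$ to $\Gamma_{\iota_2}\cong C_2$. By the definition of $e$, it is a unit times $t^e$.
\end{proof}

\begin{lemma}\label{lem:count}
Let $D$ be an effective divisor on $X$ without fiber components.
\begin{itemize}
\item[(a)] If $D$ and $\tau_2^*D$ have no common component, then $D\cdot\tau_2^*D\ge(2h+2)\,m(D)$.
\item[(b)] If $D$ and $\tau_1^*D$ have no common component, then $D\cdot\tau_1^*D\ge(2g+2)\,s(D)$.
\end{itemize}
\end{lemma}

\begin{proof}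
Statement (b) is (a) with the two factors exchanged. For (a), keep the notation of Lemma~\ref{lem:order} and let $f$ be a local equation of $D$ at $p$. Since $\tau_2p=p$, the divisor $\tau_2^*D$ has local equation $\tau_2^*f$ at $p$, and
\[
(f,\tau_2^*f)=(f,\tau_2^*f-f)\subseteq(f,t^e).
\]
The ideal on the left has finite colength because $D$ and $\tau_2^*D$ have no common component, and the one on the right because $D$ does not contain $C_1\times\{y_0\}$. Hence
\[
(D\cdot\tau_2^*D)_p=\operatorname{length}R/(f,\tau_2^*f)\ \ge\ \operatorname{length}R/(f,t^e)=e\,\bigl(D\cdot(C_1\times\{y_0\})\bigr)_p .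
\]
Sum over all $p=(x_0,y_0)$ with $\iota_2y_0=y_0$. The other local intersection numbers are nonnegative, so $D\cdot\tau_2^*D\ge\sum_ye_y\,m(D)=(2h+2)\,m(D)$ by Lemma~\ref{lem:fixed} for $C_2$.
\end{proof}

\section{A representative with few sheets}\label{sec:few}

Riemann--Roch on $C_2$ provides effective representatives with at most $h$ sheets. Minimality of the number of sheets then excludes common components: a component together with its mirror image induces $0$ and could be removed.

\begin{lemma}\label{lem:few}
Let $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$, and let $s$ be the least value of $s(D)$ over all effective $D$ with $\lambda_D=\lambda$. Then $1\le s\le h$. There is an effective $D$ without fiber components such that $\lambda_D=\lambda$ and $s(D)=s$. Every such $D$ has $m(D)\ge1$ and has no common component with $\tau_1^*D$ or $\tau_2^*D$.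
\end{lemma}

\begin{proof}
By (F1) some line bundle $L$ induces $\lambda$. Twisting by a multiple of $\mathrm{pr}_2^*\mathcal O(y)$, which does not change $\lambda$, we may assume that $L$ has degree $h$ on the fibers $\{x\}\times C_2$. By Riemann--Roch $h^0\ge h+1-h=1$ on every fiber of $\mathrm{pr}_1$, including the generic one, so $\mathrm{pr}_{1*}L\ne0$. Hence $L\otimes\mathrm{pr}_1^*A$ has a nonzero section if $A$ is a sufficiently ample line bundle on $C_1$. The divisor of this section is effective, induces $\lambda$, and has $h$ sheets. So the minimum $s$ exists and $s\le h$.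

Take any effective $D$ with $\lambda_D=\lambda$ and $s(D)=s$. Removing fiber components from $D$ leaves an effective divisor, does not change $\lambda_D$, and does not increase the number of sheets. So there are $D$ without fiber components. Now let $D$ be any divisor of this kind. It is not $0$ because $\lambda\ne0$. A component of $D$ is not a fiber, so it meets fibers of both kinds and its invariants $s(\cdot)$ and $m(\cdot)$ are at least $1$. Hence $s\ge1$ and $m(D)\ge1$.

Suppose a prime divisor $E$ is a component of both $D$ and $\tau_i^*D$. Then $E\le D$ and $\tau_i^*E\le D$.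
If $\tau_i^*E\ne E$, then $E+\tau_i^*E\le D$, and $\lambda_{E+\tau_i^*E}=0$ by \eqref{eq:sign}. So $D-E-\tau_i^*E$ is effective, induces $\lambda$, and has fewer sheets than $D$, a contradiction.
If $\tau_i^*E=E$, then \eqref{eq:sign} gives $2\lambda_E=0$, so $\lambda_E=0$ because $\operatorname{Hom}(J_1,J_2)$ is torsion-free. Now $D-E$ is effective, induces $\lambda$, and has fewer sheets, again a contradiction.
\end{proof}

\section{Two inequalities and the minimal norm}\label{sec:A}

\begin{proposition}\label{prop:two}
Let $0\ne\lambda\in\operatorname{Hom}(J_1,J_2)$, let $s$ be as in Lemma~\ref{lem:few}, and let $D$ be any effective divisor without fiber components such that $\lambda_D=\lambda$ and $s(D)=s$. With $m=m(D)$ and $n=n(\lambda)$,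
\begin{align}
n&\ge m(h+1-s),\label{eq:I}\\
n&\ge s(g+1-m).\label{eq:II}
\end{align}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:few} both parts of Lemma~\ref{lem:count} apply to $D$. Insert $D\cdot\tau_i^*D=2n+2sm$ from Lemma~\ref{lem:reflection}: part (a) gives $2n+2sm\ge(2h+2)m$, and part (b) gives $2n+2sm\ge(2g+2)s$.
\end{proof}

Consider genus $2$, with $C_1=C_2$. Then $s$ is $1$ or $2$. If $s=1$, then \eqref{eq:I} gives $n\ge2m\ge2$. If $s=2$, then \eqref{eq:I} and \eqref{eq:II} say $n\ge m$ and $n\ge2(3-m)$; so $n\ge4$ if $m=1$, and $n\ge2$ if $m\ge2$. In all cases $2n\ge4=2g$.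

In general we know nothing about $m$ beyond $m\ge1$. But because $s\le h$, the bound \eqref{eq:I} increases with $m$, while \eqref{eq:II} decreases with $m$. So $n$ is at least the common value of the two bounds at the point where they cross. Eliminating $m$ makes this precise: adding $s$ times \eqref{eq:I} and $h+1-s$ times \eqref{eq:II}, both multipliers being positive, gives
\[
(h+1)\,n\ \ge\ s(h+1-s)\bigl(m+(g+1-m)\bigr)=s(h+1-s)(g+1).
\]
Since $s(h+1-s)=h+(s-1)(h-s)$ and $1\le s\le h$, we obtain
\begin{equation}\label{eq:main}
(h+1)\,n\ \ge\ \bigl(h+(s-1)(h-s)\bigr)(g+1)\ \ge\ h(g+1).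
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $C_1=C_2=C$, $h=g\ge2$, and $0\ne\alpha\in\operatorname{End}(J)$. Then \eqref{eq:main} says $n(\alpha)\ge g$. Since $\sigma$ is a trace, $\sigma(\alpha\alpha')=\sigma(\alpha'\alpha)=2n(\alpha)\ge2g$. Equality holds for $\alpha=\mathrm{id}$, so $\mu(C)=2g$.
\end{proof}

The hypothesis that $C$ is hyperelliptic entered only through the involution $\iota$: it acts as $-1$ on $J$ and has $2g+2$ fixed points, counted with multiplicity. The positivity of the trace form was not used.

\section{Two curves: the bound and its equality case}\label{sec:B}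

We prove Theorem~\ref{thm:B}. The inequality \eqref{eq:B} is \eqref{eq:main}, since $\sigma(\lambda'\lambda)=2n$.

\begin{remark}
The bound is not symmetric in $g$ and $h$. As $\sigma(\lambda\lambda')=\sigma(\lambda'\lambda)$, the inequality \eqref{eq:B} applied to $\lambda'$ also gives $\sigma(\lambda'\lambda)\ge\frac{2g(h+1)}{g+1}$. From $h(g+1)^2-g(h+1)^2=(g-h)(gh-1)$ one sees that \eqref{eq:B} is the better of the two bounds when $g>h$, and that the other one is better when $g<h$.
\end{remark}

\subsection*{Equality implies that $\lambda$ comes from a morphism}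

Suppose $n=\frac{h(g+1)}{h+1}$. Let $s$ and $D$ be as in Proposition~\ref{prop:two}, and let $m=m(D)$. Then all inequalities leading to \eqref{eq:main} are equalities. So $(s-1)(h-s)=0$, and both \eqref{eq:I} and \eqref{eq:II} are equalities. Comparing these two gives $m(h+1-s)=s(g+1-m)$. Thus
\begin{equation}\label{eq:eq}
s\in\{1,h\},\qquad m=\frac{s(g+1)}{h+1},\qquad n=m(h+1-s)=s(g+1-m).
\end{equation}

\emph{The case $s=1$.} Every component of $D$ has at least one sheet over $C_1$, so $D$ is irreducible and reduced. It contains no fiber $\{x\}\times C_2$, so $D\to C_1$ is finite. It has degree $1$ and $C_1$ is smooth, so it is an isomorphism. Hence $D=\Gamma_f$ and $\lambda=f_*$ for a morphism $f:C_1\to C_2$ of degree $m=\frac{g+1}{h+1}$.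

\emph{The case $s=h\ge2$.} We show that this is impossible. Numerically the two ends $s=1$ and $s=h$ behave alike, so a new argument is needed. Its aim is to find another representative with $h$ sheets but smaller $m$, which contradicts equality in \eqref{eq:II}. We are free to twist by a line bundle of degree $0$ from $C_2$. We twist so that the restriction to one fiber is a special divisor. The resulting jump of cohomology will force the essentially unique section to vanish along whole fibers, and these can be removed.

Fix $P_0\in C_1$. Since $h\ge2$, there is an effective divisor $T$ of degree $h$ on $C_2$ that contains a fiber of $\pi_2$, so $h^0(T)\ge2$. Put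
\[
L=\mathcal O_X(D)\otimes\mathrm{pr}_2^*\bigl(\mathcal O_{C_2}(T)\otimes\mathcal O_X(D)|_{\{P_0\}\times C_2}^{-1}\bigr).
\]
The twist comes from a line bundle of degree $h-s=0$ on $C_2$. So $L\equiv D$, the bundle $L$ induces $\lambda$, and $L|_{\{P_0\}\times C_2}\cong\mathcal O(T)$. Let $p=\mathrm{pr}_1:X\to C_1$.

\emph{Step 1: $h^0=1$ on the generic fiber.} By Riemann--Roch $h^0\ge1$ there, as the degree is $h$. If it were at least $2$, then imposing a zero at a point $y\in C_2$ would leave a nonzero section, so $p_*(L\otimes\mathrm{pr}_2^*\mathcal O(-y))\ne0$. As in the proof of Lemma~\ref{lem:few}, after a twist by a bundle from $C_1$ we would get an effective divisor inducing $\lambda$ with $h-1$ sheets, against the minimality of $s=h$.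

Consequently $N=p_*L$, which is torsion-free of rank $1$ on a smooth curve, is a line bundle. On the generic fiber $h^1=h^0-1=0$, so $R^1p_*L$ is a torsion sheaf. Let $\ell$ be its length (there should be no confusion with the prime $\ell$ of the Tate module).

\emph{Step 2: $\ell\ge1$.} The sheaf $R^1p_*L$ commutes with base change, because the fibers of $p$ have dimension $1$. Its fiber at $P_0$ is therefore $H^1(C_2,\mathcal O(T))$, of dimension $h^0(T)-1\ge1$.

\emph{Step 3: $\deg N=\ell$.} For $s=h$, \eqref{eq:eq} gives $n=m$, so \eqref{eq:F2} gives $D^2=2hm-2n=2n(h-1)$. By \eqref{eq:K}, $D\cdot K_X=(2g-2)h+(2h-2)n$. Riemann--Roch on $X$, with $\chi(\mathcal O_X)=(g-1)(h-1)$ and $L\equiv D$, yields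
\begin{align*}
\chi(L)&=\tfrac12(D^2-D\cdot K_X)+(g-1)(h-1)\\
&=n(h-1)-(g-1)h-(h-1)n+(g-1)(h-1)=1-g .
\end{align*}
On the other hand, $\chi(L)=\chi(N)-\chi(R^1p_*L)=\deg N+1-g-\ell$. Hence $\deg N=\ell$.

\emph{Step 4: a better representative.} The canonical map $p^*N=p^*p_*L\to L$ is nonzero, and it is a section of $L\otimes p^*N^{-1}$. Let $D'$ be its divisor. It is effective and induces $\lambda$. Since $p^*N\equiv\ell F$, we have $s(D')=h$ and $m(D')=m-\ell$. By the minimality of $h$, no curve $C_1\times\{y\}$ is a component of $D'$, since removing it would lower the number of sheets. Remove from $D'$ all components $\{x\}\times C_2$. What remains is an effective divisor inducing $\lambda$, with $h$ sheets, without fiber components, and with $m'\le m-\ell<m$ in place of $m$. Proposition~\ref{prop:two} applies to it, and \eqref{eq:II} gives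
\[
n\ \ge\ h(g+1-m')\ >\ h(g+1-m)=n
\]
by \eqref{eq:eq}, a contradiction. So $s=h\ge2$ does not occur.

\subsection*{Morphisms of degree $\frac{g+1}{h+1}$ give equality}

If $f:C_1\to C_2$ has degree $m=\frac{g+1}{h+1}$, then $n(f_*)=hm=\frac{h(g+1)}{h+1}$ by \eqref{eq:graph}.

\subsection*{Existence}

Let $h,d\ge1$. Two-sheeted curves of genus $h$ exist: take the smooth projective model of $y^2=P(x)$ with $P$ squarefree of degree $2h+1$ if $\operatorname{char}k\ne2$, and of $y^2+y=x^{2h+1}$ if $\operatorname{char}k=2$. Let $\pi_2:C_2\to\mathbb P^1$ be one. Let $R:\mathbb P^1\to\mathbb P^1$ be a separable morphism of degree $d$, for instance $x\mapsto x^d$ if $\operatorname{char}k\nmid d$ and $x\mapsto x^d+x$ otherwise. After composing $R$ with an automorphism of the target we may assume that the branch loci of $R$ and $\pi_2$, which are finite sets, are disjoint. Put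
\[
C_1=C_2\times_{\mathbb P^1}\mathbb P^1 ,
\]
the fiber product of $\pi_2$ and $R$, with projections $q:C_1\to C_2$ of degree $d$ and $\pi_1:C_1\to\mathbb P^1$ of degree $2$.

Near a point of the target $\mathbb P^1$ at least one of $R,\pi_2$ is \'etale, so $q$ or $\pi_1$ is \'etale above it. Hence $C_1$ is smooth. The map $\pi_1$ is finite and flat, and generically \'etale because $\pi_2$ is. If $C_1$ were reducible, then, being smooth and flat of degree $2$ over $\mathbb P^1$, it would be a disjoint union of two copies of $\mathbb P^1$, and $\pi_1$ would be unramified. But $\pi_2$ is ramified by Lemma~\ref{lem:fixed}, and the fiber of $\pi_1$ over a point mapped by $R$ to a branch point of $\pi_2$ is isomorphic to a nonreduced fiber of $\pi_2$. So $C_1$ is irreducible.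

Let $g$ be its genus. Riemann--Hurwitz for $\pi_2$ says that $\Omega_{C_2/\mathbb P^1}$ has length $2h+2$. Differentials commute with base change, so $\Omega_{C_1/\mathbb P^1}=q^*\Omega_{C_2/\mathbb P^1}$, which has length $d(2h+2)$ since $q$ is finite and flat of degree $d$. Riemann--Hurwitz for $\pi_1$ now gives $2g+2=d(2h+2)$, that is, $g+1=d(h+1)$. In particular $g\ge1$, so $C_1$ is two-sheeted, and $f=q$ has degree $d=\frac{g+1}{h+1}$. This completes the proof of Theorem~\ref{thm:B}.\qed

\section{The minimal vectors}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]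
Apply Theorem~\ref{thm:B} with $C_1=C_2=C$ and $h=g\ge2$. It says that $\sigma(\alpha\alpha')=2g$ if and only if $\alpha=\varphi_*$ for a morphism $\varphi:C\to C$ of degree $1$, that is, $\varphi\in\operatorname{Aut}(C)$.

Suppose $\varphi_*=\psi_*$ with $\varphi,\psi\in\operatorname{Aut}(C)$. The graphs $\Gamma_\varphi,\Gamma_\psi$ have $s=m=1$ and induce the same endomorphism, so $\Gamma_\varphi-\Gamma_\psi\equiv0$ by \eqref{eq:num}. By \eqref{eq:graph}, $\Gamma_\varphi\cdot\Gamma_\psi=\Gamma_\varphi^2=-(2g-2)<0$. Two distinct irreducible curves have nonnegative intersection number, so $\Gamma_\varphi=\Gamma_\psi$ and $\varphi=\psi$.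

Finally, $\sigma(\alpha\alpha')=2n(\alpha)$ is even, since $n(\alpha)$ is an integer (Section~\ref{sec:corr}). Hence every nonzero $\alpha$ that is not some $\varphi_*$ has norm at least $2g+2$. As the $\varphi_*$ are isomorphisms, this includes all nonzero $\alpha$ that are not isogenies.
\end{proof}

\begin{thebibliography}{9}
\raggedright

\bibitem{CW}
\emph{On the Castelnuovo--Weil lattices, I},
\url{https://projecteuclid.org/accountAjax/Download?urlId=10.2969%2Faspm%2F05010333&downloadType=presschapter&isResultClick=True}
(doi: \url{10.2969/aspm/05010333&downloadtype=presschapter&isresultclick=true}).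

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}, \S16.1.

\bibitem{Milne}
Milne, \emph{Jacobian Varieties}, \S6.

\bibitem{Weil}
Weil, \emph{Vari\'et\'es ab\'eliennes et courbes alg\'ebriques}.

\end{thebibliography}

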